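\title{Minimum bisections of random graphs are almost friendly}

\begin{abstract}
A vertex is friendly in a bisection of a graph if it has at least as many neighbors on its own side as on the other. We prove the conjecture that, with high probability, in every minimum bisection of $G(n,\frac12)$ all but $o(n)$ vertices are friendly; in fact at most $\omega\,n^{2/3}\log n$ vertices are unfriendly, for any $\omega\to\infty$. The same conclusion holds for all bisections within $o(n^{3/2})$ edges of the minimum, and this window cannot be enlarged. It also holds for $G(n,p)$ whenever $np(1-p)\to\infty$. The proof views a minimum bisection as a maximizer of a random quadratic form over balanced sign vectors. A symmetry shows that the balance constraint lowers the maximum very little, while a large set of unfriendly vertices contains a subset whose move to the opposite sides raises the form by much more.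
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{bisection} of a graph $G$ on $n$ vertices is a partition $V(G)=A\cup B$ with $\big||A|-|B|\big|\le1$. Its size $e(A,B)$ is the number of edges between $A$ and $B$. A \emph{min-bisection} is a bisection of smallest size, and $e_{\min}$ denotes this size. Given a bisection, let $s(x)$ be the number of neighbors of the vertex $x$ on its own side minus the number of neighbors on the other side. The vertex $x$ is \emph{friendly} if $s(x)\ge0$ and \emph{unfriendly} if $s(x)\le-1$. A bisection is \emph{almost friendly} if all but $o(n)$ vertices are friendly. We write $G(n,p)$ for the binomial random graph on $[n]=\{1,\dots,n\}$, in which each pair is an edge independently with probability $p$, and \emph{whp} means with probability tending to $1$ as $n\to\infty$.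

It is known that whp $G(n,\frac12)$ has an almost friendly bisection. An unfriendly vertex is one whose move to the other side would reduce the number of crossing edges, so min-bisections are the obvious candidates. The following conjecture is posed in \cite{source}.

\begin{quote}
\emph{For every fixed $\varepsilon>0$, whp every min-bisection of $G(n,\frac12)$ has at least $(1-\varepsilon)n$ friendly vertices.}
\end{quote}

A single vertex cannot be moved without breaking the balance, but two can be exchanged, and this proves half of the conjecture. Exchanging $x\in A$ and $y\in B$ changes the size by $s(x)+s(y)+2\cdot\mathbf 1[xy\in E]$: the edges from $x$ into $A$ start to cross, the edges from $x$ to $B\setminus\{y\}$ stop, the same holds for $y$, and the pair $xy$ is split both before and after. In a min-bisection this change is nonnegative, so every unfriendly vertex of $A$ is adjacent to every unfriendly vertex of $B$. For $t=\lceil3\log_2n\rceil$ the probability that $G(n,\frac12)$ contains $K_{t,t}$ is at most $n^{2t}2^{-t^2}\to0$. Hence whp one of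 the two sides has fewer than $t$ unfriendly vertices. About the other side this says nothing, and in a general graph nothing is true: in a star with $n$ even, every bisection has size $n/2$, and the side without the center consists of unfriendly vertices. The problem is to exclude a one-sided picture of this kind in the random graph.

\begin{theorem}\label{thm:main}
Let $\omega(n)\to\infty$. Whp every min-bisection of $G(n,\frac12)$ has at most $\omega\,n^{2/3}\log n$ unfriendly vertices. In particular, the conjecture is true.
\end{theorem}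

The proof does not use the existence of almost friendly bisections. It is robust enough to cover bisections that are only close to the minimum.

\begin{theorem}\label{thm:near}
There is an absolute constant $C$ such that for every $K(n)\to\infty$, whp the following holds in $G(n,\frac12)$ simultaneously for all $\delta\in[Kn^{-1/2},1]$: every bisection with $e(A,B)\le e_{\min}+\delta n^{3/2}$ has at most $C\delta^{2/3}\log(e/\delta)\,n$ unfriendly vertices. In particular, whp all bisections within $o(n^{3/2})$ of the minimum are almost friendly.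
\end{theorem}

\begin{proposition}\label{prop:converse}
There are absolute constants $c,\delta_0>0$ such that for each fixed $\delta\in(0,\delta_0]$, whp $G(n,\frac12)$ has a bisection with $e(A,B)\le e_{\min}+\delta n^{3/2}$ and at least $c\delta n$ unfriendly vertices.
\end{proposition}

So the window $o(n^{3/2})$ in Theorem~\ref{thm:near} cannot be enlarged. The qualitative statement extends to other densities.

\begin{theorem}\label{thm:p}
Let $p=p(n)$ and $q=1-p$ satisfy $npq\to\infty$. For every $\varepsilon>0$, whp every min-bisection of $G(n,p)$ has at least $(1-\varepsilon)n$ friendly vertices. More generally, if $\theta_n\to0$, this holds whp for all bisections with $e(A,B)\le e_{\min}+\theta_nn^{3/2}\sqrt{pq}$.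
\end{theorem}

\begin{corollary}\label{cor:max}
If $npq\to\infty$, then whp in every bisection of $G(n,p)$ of largest size, all but $o(n)$ vertices have at least as many neighbors on the other side as on their own.
\end{corollary}

At the dense end the hypothesis of Theorem~\ref{thm:p} cannot be dropped.

\begin{proposition}\label{prop:dense}
Let $c>0$ be a constant, let $n$ be even and let $n(1-p)\le c$. Then whp every bisection of $G(n,p)$ has at least $\frac12e^{-c}n$ unfriendly vertices.
\end{proposition}

We make no claim in the regime $np=O(1)$.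

Logarithms without a base are natural. A statement that holds whp for each fixed $\varepsilon>0$ holds whp for some $\varepsilon_n\to0$, by a diagonal argument, so ``at most $\varepsilon n$ for every $\varepsilon$'' and ``$o(n)$'' are interchangeable. Constants are not optimized.

\section{Energy, local fields and the balance gap}\label{sec:energy}

We want to move arbitrary sets of vertices and to compare partitions of different shapes. The size $e(A,B)$ is unsuitable for this, since it is smallest when $B$ is empty. Centering the adjacency matrix removes the reward for imbalance.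

All matrices below are real, symmetric, and have zero diagonal. For such a matrix $M$ indexed by a finite set $S$, for $x,y\in\mathbb R^S$ and $T\subset S$, put
\[
M[x,y]=\sum_{i,j\in S}M_{ij}x_iy_j,\qquad M(T)=\sum_{\{i,j\}\subset T}M_{ij}=\tfrac12M[\mathbf 1_T,\mathbf 1_T],\qquad \|M\|=\max_{x,y\in[-1,1]^S}M[x,y].
\]
Since $M[x,y]$ is linear in $x$ and in $y$, the maximum is attained at sign vectors, and $|M[x,y]|\le\|M\|$ on the cube. Write $M_U$ for the submatrix indexed by $U\subset S$; then $\|M_U\|\le\|M\|$. For $\sigma\in\{\pm1\}^S$ let $M^\sigma_{ij}=M_{ij}\sigma_i\sigma_j$. Substituting $(\sigma_ix_i)$ and $(\sigma_iy_i)$ for $x$ and $y$ shows that $\|M^\sigma\|=\|M\|$.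

Fix $p\in(0,1)$ and $q=1-p$. To a graph on $[n]$ we attach the matrix
\[
W_{ij}=\frac{\mathbf 1[ij\in E]-p}{\sqrt{pq}}\qquad(i\ne j).
\]
In $G(n,p)$ the entries $W_{ij}$, $i<j$, are independent with mean $0$ and variance $1$. For $p=\frac12$ they are uniform signs: $+1$ for an edge and $-1$ for a non-edge. The \emph{energy} of $\sigma\in\{\pm1\}^n$ and the \emph{local field} at $i$ are
\[
H(\sigma)=H_W(\sigma)=\sum_{i<j}W_{ij}\sigma_i\sigma_j,\qquad h_i(\sigma)=\sum_jW_{ij}\sigma_i\sigma_j .
\]
We identify the bisection $(A,B)$ with $\sigma=\mathbf 1_A-\mathbf 1_B$, so the set of bisections is $\mathrm{Bis}=\{\sigma:|\sum_i\sigma_i|\le1\}$. For $T\subset[n]$ let $\sigma^T$ be $\sigma$ with the signs on $T$ reversed; we call this \emph{flipping} $T$.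

\begin{lemma}\label{lem:dict}
\begin{enumerate}
\item[(a)] For all $\sigma\in\{\pm1\}^n$ and $T\subset[n]$,
\[
H(\sigma^T)-H(\sigma)=-2\sum_{i\in T}h_i(\sigma)+4\,W^\sigma(T).
\]
\item[(b)] If $\sigma$ is the bisection $(A,B)$, then $\max_{\mathrm{Bis}}H-H(\sigma)=2\big(e(A,B)-e_{\min}\big)/\sqrt{pq}$. Thus min-bisections are the maximizers of $H$ on $\mathrm{Bis}$.
\item[(c)] If $\sigma$ is a bisection, then $\sqrt{pq}\,h_i(\sigma)=s(i)+pb_i$ with $b_i\in\{0,1,2\}$, and $b_i=1$ if $n$ is even. Hence an unfriendly vertex has $h_i(\sigma)\le(2p-1)/\sqrt{pq}$, which is $0$ for $p=\frac12$, and a vertex with $h_i(\sigma)<0$ is unfriendly.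
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Only the pairs with exactly one end in $T$ change sign, so the left side is $-2Z$ with $Z=\sum_{i\in T,\,j\notin T}W^\sigma_{ij}$. The sum $\sum_{i\in T}h_i(\sigma)$ counts these pairs once and the pairs inside $T$ twice, so it equals $Z+2W^\sigma(T)$.

(b) Every bisection has $|A||B|=\lfloor n^2/4\rfloor$, so
\[
H(\sigma)=\sum_{i<j}W_{ij}-2\sum_{i\in A,\,j\in B}W_{ij}=\sum_{i<j}W_{ij}-\frac{2\big(e(A,B)-p\lfloor n^2/4\rfloor\big)}{\sqrt{pq}},
\]
and only $e(A,B)$ depends on $\sigma$.

(c) Let the side of $i$ have $a$ vertices, of which $d$ are neighbors of $i$, and let the other side have $a'$ vertices, of which $d'$ are neighbors of $i$. Then $\sqrt{pq}\,h_i=\big(d-p(a-1)\big)-(d'-pa')=s(i)+pb_i$ with $b_i=a'-a+1$. The two consequences follow from $b_i\le2$ and from $b_i\ge0$.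
\end{proof}

The central quantity is the \emph{balance gap}
\[
D=D(W)=\max_{\{\pm1\}^n}H-\max_{\mathrm{Bis}}H\ge0 .
\]
By Lemma~\ref{lem:dict}(b), it puts a ceiling on what any flip can gain, whether or not the result is balanced: for every bisection $\sigma=(A,B)$ and every $T\subset[n]$,
\begin{equation}\label{eq:ceiling}
H(\sigma^T)-H(\sigma)\le D+\frac{2\big(e(A,B)-e_{\min}\big)}{\sqrt{pq}} .
\end{equation}
The idea is already visible when $p=\frac12$, $n$ is even and $D=0$. Then \eqref{eq:ceiling} for a min-bisection and $T=\{i\}$ reads $-2h_i\le0$. Since $h_i=2s(i)+1$, this gives $s(i)\ge0$, and every vertex is friendly. At the other extreme, the complete graph with $n$ even has $H(\sigma)=\frac12\big((\sum_i\sigma_i)^2-n\big)$ and $D=n^2/2$, and every vertex is unfriendly in every bisection.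

To see why $D$ should be small in $G(n,\frac12)$, note that for $\tau\in\{\pm1\}^n$,
\begin{equation}\label{eq:gauge}
H_{W^\tau}(\sigma)=H_W(\tau\sigma),
\end{equation}
where $\tau\sigma$ is the coordinatewise product. For $p=\frac12$ the matrix $W^\tau$ belongs to the graph obtained by \emph{switching}: interchanging edges and non-edges between $\{\tau=1\}$ and $\{\tau=-1\}$. Switching preserves the law of $G(n,\frac12)$ and the value of $\max H$, but it multiplies the maximizers by $\tau$, and a random $\tau$ makes a given maximizer nearly balanced.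

\begin{example}\label{ex:four}
Let $n=4$, $p=\frac12$, and let $W$ belong to the empty graph. Then $H_W(\sigma)=2-\frac12(\sum_i\sigma_i)^2$, and the maximum $2$ is attained exactly on $\mathrm{Bis}$. The matrix $W^\tau$ belongs to the complete bipartite graph between the sign classes of $\tau$: the empty graph for $2$ choices of $\tau$, a $4$-cycle for $6$, and a star for $8$. By \eqref{eq:gauge} the maximizers of $H_{W^\tau}$ are the vectors $\tau\sigma$ with $\sigma\in\mathrm{Bis}$. For the $4$-cycle with $\tau=(+,-,+,-)$, the choice $\sigma=(+,+,-,-)$ gives $\tau\sigma\in\mathrm{Bis}$. So $D=0$ for the $4$-cycle and for the empty graph, and their min-bisections have only friendly vertices. For the star, $\pm\tau$ has a single minus sign, at the center, so $|\sum_i\tau_i\sigma_i|=2$ for all $\sigma\in\mathrm{Bis}$. No maximizer is balanced, every bisection has energy $2-\frac12\cdot4=0$, and $D=2$. The center and the two leaves opposite to it have $s=-1$ and $h=-1$; flipping one of them gains $2$, which is exactly the ceiling. Over a uniform $\tau$, the imbalance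 of the most balanced maximizer has mean $\frac8{16}\cdot2=1$, within the bound $\sqrt n$ of Lemma~\ref{lem:gap}.
\end{example}

For large $n$ we shall prove $D\le12Kn$ whp for any $K\to\infty$ (Section~\ref{sec:gap}). Against a ceiling of this height the linear term in Lemma~\ref{lem:dict}(a) is too weak: an unfriendly vertex is only guaranteed to contribute $2$ if $n$ is even and $0$ if $n$ is odd, which is at most $2n$ in total. We use the linear term only for its sign, and the gain comes from the quadratic term. We show that every set $S$ of $m$ vertices contains $T$ with $W^\sigma(T)$ of order $m^{3/2}$, up to logarithms (Sections~\ref{sec:flip} and~\ref{sec:uniform}). This exceeds $n$ when $m$ exceeds $n^{2/3}$, which explains the exponent in Theorem~\ref{thm:main}. If $p=\frac12$ and $S$ lies on one side, which is the case the exchange argument misses, then $W^\sigma(T)$ is the number of edges minus the number of non-edges in $T$: we move a slightly denser than average set of unfriendly vertices across together.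

\section{A set worth flipping}\label{sec:flip}

Let $M$ be indexed by a set $S$ of $m$ elements; we look for $T$ with $M(T)$ large. If the entries are independent signs, there is a two-step recipe. Fix half of $S$, call it $P$, and let $Q$ be the set of $i\notin P$ with $\sum_{j\in P}M_{ij}>0$. Each of these sums has order $\sqrt m$, so the pairs between $P$ and $Q$ contribute order $m^{3/2}$. The entries inside $P$ and inside $S\setminus P$ are independent of $Q$, so $M(P)+M(Q)$ has mean $0$ and standard deviation at most $m$.

In our application $M=W^\sigma_S$, where $\sigma$ is a min-bisection and $S$ is its unfriendly set. Both depend on the graph, and independence is lost. What survives is an upper bound $\|M\|\le\Gamma$, which holds for all $S$ and $\sigma$ at once, with $\Gamma$ a little larger than $m^{3/2}$. So we need a deterministic statement in which $M(P)$ and $M(Q)$ may be as negative as $-\Gamma/2$ and could swamp the cross term. The remedy is that gains are of lower degree than losses. If $P$ is a random subset of density $\rho$, the cross term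 scales like $\sqrt\rho$, while the errors scale like $\rho$ and $\rho^2$. If $Q$ is given weight $\lambda\in[0,1]$, the cross term scales like $\lambda$ and $M(Q)$ like $\lambda^2$. The second effect is visible when $P$ is one point with entries $+1$ to all of $Q$ and all entries inside $Q$ are $-1$: keeping $t$ points of $Q$ gives $t-\binom t2$, which is positive only for $t\in\{1,2\}$.

\begin{lemma}[flipping lemma]\label{lem:flip}
Let $M$ be indexed by a finite set $S$, and let $\Gamma>0$ satisfy $\|M\|\le\Gamma$. Let $\rho\in(0,\frac12]$, let $(\xi_i)_{i\in S}$ be independent with $\mathbb P(\xi_i=1)=\rho=1-\mathbb P(\xi_i=0)$, and put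
\[
u_i=\sum_jM_{ij}(\xi_j-\rho),\qquad\Theta=\sum_i\mathbb E|u_i| .
\]
If $\Theta\ge16\rho\Gamma$, then there is $T\subset S$ with $M(T)\ge\Theta^2/(256\Gamma)$.
\end{lemma}

\begin{proof}
Let $P=\{i:\xi_i=1\}$, $v_i=\sum_jM_{ij}\xi_j$, $Q=\{i\notin P:v_i>0\}$, and, with $t_+=\max(t,0)$,
\[
X=M[\mathbf 1_Q,\mathbf 1_P]=\sum_i(1-\xi_i)(v_i)_+\in[0,\Gamma].
\]

\emph{The cross term.} Since $M_{ii}=0$, the variable $v_i$ is independent of $\xi_i$, so $\mathbb EX=(1-\rho)\sum_i\mathbb E(v_i)_+$. Write $v_i=u_i+\rho r_i$ with $r_i=\sum_jM_{ij}$; then $(v_i)_+\ge(u_i)_+-\rho|r_i|$. We have $\mathbb E(u_i)_+=\frac12\mathbb E|u_i|$ because $\mathbb Eu_i=0$, and $\sum_i|r_i|=M[x,\mathbf 1_S]\le\Gamma$ where $x_i$ is the sign of $r_i$. With $\rho\Gamma\le\Theta/16$ and $\rho\le\frac12$,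
\[
\mathbb EX\ge(1-\rho)\Big(\frac\Theta2-\rho\Gamma\Big)\ge\frac12\cdot\frac\Theta4=\frac\Theta8 .
\]

\emph{Damping.} Let $\lambda=X/\Gamma\in[0,1]$ and $x=\mathbf 1_P+\lambda\mathbf 1_Q$, which lies in $[0,1]^S$ as $P$ and $Q$ are disjoint. Then
\[
M[x,x]=M[\mathbf 1_P,\mathbf 1_P]+2\lambda X+\lambda^2M[\mathbf 1_Q,\mathbf 1_Q]\ge M[\mathbf 1_P,\mathbf 1_P]+2\lambda X-\lambda^2\Gamma=M[\mathbf 1_P,\mathbf 1_P]+\frac{X^2}\Gamma .
\]
The diagonal is zero, so $\mathbb EM[\mathbf 1_P,\mathbf 1_P]=\rho^2M[\mathbf 1_S,\mathbf 1_S]\ge-\rho^2\Gamma\ge-\Theta^2/(256\Gamma)$. Also $\mathbb EX^2\ge(\mathbb EX)^2\ge\Theta^2/64$. Hence some realization has $M[x,x]\ge\big(\frac1{64}-\frac1{256}\big)\Theta^2/\Gamma\ge\Theta^2/(128\Gamma)$.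

\emph{Rounding.} Again because the diagonal is zero, $x\mapsto M[x,x]$ is affine in each coordinate separately. Moving the coordinates one at a time to the better endpoint of $[0,1]$ yields $T$ with $2M(T)=M[\mathbf 1_T,\mathbf 1_T]\ge M[x,x]$.
\end{proof}

The hypothesis $\Theta\ge16\rho\Gamma$ cannot be omitted. If all off-diagonal entries are $-1$ and $m=|S|\ge2$, then $M(T)\le0$ for every $T$ although $\Theta>0$. Here $\Gamma\ge m(m-1)$ and $\Theta\le m(m-1)\,\mathbb E|\xi_1-\rho|\le2\rho\Gamma$, so the hypothesis fails for every $\rho$.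

To use the lemma we need $\mathbb E|u_i|$ to be comparable to the standard deviation of $u_i$. This is so as long as no single term can dominate the sum.

\begin{lemma}\label{lem:anti}
Let $\xi_j$ and $\rho$ be as in Lemma~\ref{lem:flip}, and let $u=\sum_j\alpha_j(\xi_j-\rho)$, $R=\sum_j\alpha_j^2$, $a\ge\max_j|\alpha_j|$. If $\rho R\ge2a^2$, then $\mathbb E|u|\ge\frac13\sqrt{\rho R}$.
\end{lemma}

\begin{proof}
We may assume $R>0$. We have $\mathbb E(\xi_j-\rho)^2=\rho(1-\rho)$, and $\mathbb E(\xi_j-\rho)^4\le\rho(1-\rho)$ as $|\xi_j-\rho|\le1$. So $V=\mathbb Eu^2=\rho(1-\rho)R\ge\rho R/2\ge a^2$. In the expansion of $\mathbb Eu^4$ only the terms in which every index appears an even number of times survive, so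
\[
\mathbb Eu^4\le\rho(1-\rho)\sum_j\alpha_j^4+3V^2\le a^2V+3V^2\le4V^2 .
\]
H\"older's inequality with exponents $\frac32$ and $3$, applied to $u^2=|u|^{2/3}|u|^{4/3}$, gives $V\le(\mathbb E|u|)^{2/3}(\mathbb Eu^4)^{1/3}$. Hence $\mathbb E|u|\ge V^{3/2}/(2V)\ge\frac12\sqrt{\rho R/2}\ge\frac13\sqrt{\rho R}$.
\end{proof}

If most rows of $M$ have squared length of order $m$, then $\Theta$ has order $m^{3/2}\sqrt\rho$. The largest $\rho$ allowed in Lemma~\ref{lem:flip} is then of order $m^3/\Gamma^2$, and the gain is of order $m^6/\Gamma^3$. The following form serves all densities.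

\begin{corollary}\label{cor:flip}
Let $M$ be indexed by a set $S$ with $|S|=m\ge1$. Suppose that $\Gamma\ge\max(\|M\|,m^{3/2})$, that $|M_{ij}|\le a$ for all $i,j$, and that at least $m/2$ indices $i$ have $\sum_jM_{ij}^2\ge m/8$. Put $\rho=m^3/(272\,\Gamma)^2$. If $\rho m\ge16a^2$, then there is $T\subset S$ with $M(T)\ge m^6/(272^4\,\Gamma^3)$.
\end{corollary}

\begin{proof}
We have $\rho\le\frac12$ because $\Gamma\ge m^{3/2}$. A row with $R=\sum_jM_{ij}^2\ge m/8$ has $\rho R\ge2a^2$, so Lemma~\ref{lem:anti} gives $\mathbb E|u_i|\ge\frac13\sqrt{\rho m/8}$. Since $6\sqrt8<17$ and $m^{3/2}=272\,\Gamma\sqrt\rho$,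
\[
\Theta\ge\frac m2\cdot\frac13\sqrt{\frac{\rho m}8}\ge\frac{m^{3/2}\sqrt\rho}{17}=16\rho\Gamma .
\]
Lemma~\ref{lem:flip} gives $T$ with $M(T)\ge(16\rho\Gamma)^2/(256\Gamma)=\rho^2\Gamma=m^6/(272^4\,\Gamma^3)$.
\end{proof}

\section{Uniform bounds at density one half}\label{sec:uniform}

In Sections~\ref{sec:uniform}--\ref{sec:half} we take $p=\frac12$. The bound $m^6/\Gamma^3$ is useful for small $m$ only if $\Gamma$ shrinks with $m$, so we bound the norms of all principal submatrices of $W$, each at its own scale. For real $m\in(0,n]$ let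
\[
L_m=\log(en/m),\qquad\Gamma_m=4m^{3/2}\sqrt{L_m}=4m\sqrt{mL_m}.
\]
The factor $L_m$ pays for the choice of a set of size $m$, as $\binom nm\le(en/m)^m=e^{mL_m}$ for integer $m$. We have $1\le L_m\le\log(en)$ for $m\in[1,n]$, and $mL_m$ is nondecreasing, since its derivative is $\log(n/m)\ge0$. In particular $mL_m\le nL_n=n$, so $\Gamma_m\le4m\sqrt n$ and $\Gamma_n=4n^{3/2}$.

\begin{lemma}\label{lem:norm}
Let $\mathcal E$ be the event that $\|W_S\|\le\Gamma_{|S|}$ for all nonempty $S\subset[n]$. Then $\mathbb P(\mathcal E^c)\le n^{-0.6}$.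
\end{lemma}

\begin{proof}
Hoeffding's inequality states that $\mathbb P(\sum_k\alpha_k\epsilon_k>t)\le\exp\big(-t^2/(2\sum_k\alpha_k^2)\big)$ for independent uniform signs $\epsilon_k$ and $t>0$. Fix $S$ with $|S|=m$ and $x,y\in\{\pm1\}^S$. Then $W_S[x,y]=\sum_{\{i,j\}\subset S}W_{ij}(x_iy_j+x_jy_i)$, and the squares of the coefficients sum to at most $4\binom m2\le2m^2$. So $W_S[x,y]>\Gamma_m$ has probability at most $\exp\big(-\Gamma_m^2/(4m^2)\big)=e^{-4mL_m}$. There are at most $e^{mL_m}4^m$ triples $(S,x,y)$ with $|S|=m$, and $\log4\le1.4L_m$. Thus size $m$ fails with probability at most $e^{-1.6\,mL_m}\le e^{-1.6L_1}=(en)^{-1.6}$. Sum over $m\le n$.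
\end{proof}

On $\mathcal E$, for all $\sigma\in\{\pm1\}^n$ and all nonempty $T,U\subset[n]$,
\begin{equation}\label{eq:E}
|W^\sigma(T)|\le\tfrac12\Gamma_{|T|}\le2|T|\sqrt n,\qquad\sum_{i\in U}h_i(\sigma)=W^\sigma[\mathbf 1_U,\mathbf 1_{[n]}]\le4n^{3/2}.
\end{equation}
Taking $T=[n]$ gives $|H|\le2n^{3/2}$, so by Lemma~\ref{lem:dict}(b) every bisection has $e(A,B)\le e_{\min}+n^{3/2}$. This is why Theorem~\ref{thm:near} stops at $\delta=1$.

\begin{proposition}\label{prop:gain}
Let $c_1=272^{-4}/64$ and $m_0=2\cdot10^7\log(en)$. On $\mathcal E$ the following holds. Let $\sigma\in\{\pm1\}^n$ and $t\ge0$, and let $S$ be a set of $m\ge m_0$ vertices with $h_i(\sigma)\le t$ for all $i\in S$. Then there is $T\subset S$ with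
\[
H(\sigma^T)-H(\sigma)\ge4c_1(m/L_m)^{3/2}-2tm .
\]
\end{proposition}

\begin{proof}
Apply Corollary~\ref{cor:flip} to $M=W^\sigma_S$ with $\Gamma=\Gamma_m$ and $a=1$. Every row has $\sum_jM_{ij}^2=m-1\ge m/8$. Here $\rho=1/(16\cdot272^2L_m)$, and $\rho m\ge16$ because $256\cdot272^2<2\cdot10^7$ and $L_m\le\log(en)$. We obtain $T\subset S$ with $W^\sigma(T)\ge m^6/\big(272^4\cdot64\,m^{9/2}L_m^{3/2}\big)=c_1(m/L_m)^{3/2}$. Now use Lemma~\ref{lem:dict}(a) and $\sum_{i\in T}h_i(\sigma)\le t|T|\le tm$.
\end{proof}

\section{The balance gap at density one half}\label{sec:gap}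

Let $\mu(W)$ be the minimum of $|\sum_i\sigma_i|$ over all maximizers $\sigma$ of $H_W$ on $\{\pm1\}^n$. Switching shows that $\mu$ is at most of order $\sqrt n$. A maximizer of imbalance $\mu$ is then repaired by flipping about $\mu/2$ vertices, chosen so that each costs $O(\sqrt n)$.

\begin{lemma}\label{lem:gap}
We have $\mathbb E\mu(W)\le\sqrt n$, and $D\le12\sqrt n\,\mu(W)$ on $\mathcal E$. Consequently, for every $K(n)\to\infty$, whp $D\le12Kn$.
\end{lemma}

\begin{proof}
Let $\tau$ be uniform on $\{\pm1\}^n$ and independent of $W$. For each fixed $\tau$ the entries of $W^\tau$ are again independent uniform signs, so $\mathbb E\mu(W)=\mathbb E\mu(W^\tau)$. Let $\sigma^*$ be the lexicographically first maximizer of $H_W$; it is a function of $W$. By \eqref{eq:gauge}, $H_{W^\tau}(\tau\sigma^*)=H_W(\sigma^*)=\max H_{W^\tau}$, so $\mu(W^\tau)\le|\sum_i\tau_i\sigma^*_i|$. Given $W$, this is the absolute value of a sum of $n$ independent uniform signs, and its mean is at most the square root of the second moment, which is $\sqrt n$.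

Now assume $\mathcal E$. Let $\sigma$ be a maximizer of $H$ with $|\sum_i\sigma_i|=\mu$, let $A$ be its larger sign class, and let $k=\lfloor\mu/2\rfloor\le n/2\le|A|$. If $k=0$, then $\sigma\in\mathrm{Bis}$ and $D=0$. Otherwise let $T$ consist of $k$ vertices of $A$ with the smallest fields. Flipping $T$ leaves imbalance $\mu-2k\in\{0,1\}$, so $\sigma^T\in\mathrm{Bis}$. By \eqref{eq:E} with $U=A$, the average field on $A$ is at most $4n^{3/2}/|A|\le8\sqrt n$, and the average on $T$ is no larger. By Lemma~\ref{lem:dict}(a) and \eqref{eq:E},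
\[
D\le H(\sigma)-H(\sigma^T)\le2\cdot8k\sqrt n+4\cdot2k\sqrt n=24k\sqrt n\le12\mu\sqrt n .
\]
Finally, $\mathbb P(\mu>K\sqrt n)\le1/K$ by Markov's inequality, and $\mathcal E$ holds whp.
\end{proof}

The invariance of the law of $W$ under switching is where $p=\frac12$ is essential. For $p\ne\frac12$ the entries of $W$ are not symmetric, and Section~\ref{sec:p} reaches the balance gap by comparison with the case $p=\frac12$.

\section{Minimum and near-minimum bisections of $G(n,\frac12)$}\label{sec:half}

Assume $\mathcal E$, and let $\sigma=(A,B)$ be a bisection with $m\ge m_0$ unfriendly vertices. Their fields are at most $0$ by Lemma~\ref{lem:dict}(c). Proposition~\ref{prop:gain} with $t=0$ and the ceiling \eqref{eq:ceiling} give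
\begin{equation}\label{eq:key}
4c_1(m/L_m)^{3/2}\le D+4\big(e(A,B)-e_{\min}\big).
\end{equation}
Both theorems are read off from this inequality.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemmas~\ref{lem:norm} and~\ref{lem:gap}, whp $\mathcal E$ holds and $D\le12\omega n$. Assume this, and suppose that a min-bisection has $m>\omega n^{2/3}\log n$ unfriendly vertices. For large $n$ we have $m\ge m_0$ and $L_m\le\log(en)\le2\log n$, so $m/L_m\ge\frac12\omega n^{2/3}$. Since $4\cdot2^{-3/2}\ge1$, inequality \eqref{eq:key} gives $c_1\omega^{3/2}n\le12\omega n$, that is, $c_1\sqrt\omega\le12$. This is false for large $n$. For the conjecture take $\omega=\log n$, so that $\omega n^{2/3}\log n=o(n)$.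
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:near}]
Let $C=(4/c_1)^{2/3}+1$. Whp $\mathcal E$ holds and $D\le12Kn$. Assume this, and let $n$ be so large that $K\ge1$ and $m_0\le n^{2/3}$. Let $\delta\in[Kn^{-1/2},1]$, put $z_0=C\delta^{2/3}\log(e/\delta)$, and consider a bisection with $e(A,B)\le e_{\min}+\delta n^{3/2}$ and $m$ unfriendly vertices. We must show $m\le z_0n$. If $m<m_0$, then $m\le n^{2/3}\le\delta^{2/3}n\le z_0n$, as $\delta\ge n^{-1/2}$. If $z_0\ge1$, there is nothing to prove. In the remaining case $D\le12\delta n^{3/2}$, so \eqref{eq:key} gives $4c_1(m/L_m)^{3/2}\le16\delta n^{3/2}$. With $f(z)=z/\log(e/z)$, which is increasing on $(0,1]$, this says $f(m/n)\le(C-1)\delta^{2/3}$. On the other hand $z_0\ge\delta$, so $f(z_0)\ge z_0/\log(e/\delta)=C\delta^{2/3}>f(m/n)$, and $m/n<z_0$.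

For bisections within $\theta_nn^{3/2}$ of the minimum, $\theta_n\to0$, take $K=n^{1/4}$ and $\delta=\max(\theta_n,n^{-1/4})\to0$.
\end{proof}

For the converse we need more than friendliness: in a min-bisection most vertices have a field of order exactly $\sqrt n$. The upper bound on the fields makes it cheap to exchange $\kappa n$ such vertices, at a cost of $O(\kappa n^{3/2})$. The lower bound ensures that they are unfriendly afterwards, since flipping a small set reverses the fields on it up to a correction that is small for most of its vertices.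

\begin{proof}[Proof of Proposition~\ref{prop:converse}]
Let $\eta=c_1/125$. As $z\log(e/z)\to0$ when $z\to0$, we can fix $\delta_0\in(0,1]$ such that
\begin{equation}\label{eq:kappa}
16\sqrt{2\kappa\log(e/2\kappa)}\le\eta\qquad\text{for all }\kappa\in(0,\delta_0/36].
\end{equation}
Let $\delta\in(0,\delta_0]$, $\kappa=\delta/36$ and $k=\lfloor\kappa n\rfloor$. Whp $\mathcal E$ holds and $D\le n^{5/4}$, by Lemma~\ref{lem:gap} with $K=n^{1/4}/12$. Assume this, let $n$ be large, let $\sigma$ be a min-bisection and write $h_i=h_i(\sigma)$.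

\emph{Few small fields.} Let $S=\{i:h_i\le\eta\sqrt n\}$ and suppose $m=|S|\ge n/8$. Then $L_m\le\log(8e)<25/8$, so $m/L_m\ge n/25$. Proposition~\ref{prop:gain} with $t=\eta\sqrt n$ gives a flip that gains at least $\big(\frac{4c_1}{125}-2\eta\big)n^{3/2}=2\eta n^{3/2}>D$, contrary to \eqref{eq:ceiling}. So $|S|<n/8$.

\emph{Few large fields.} If $U=\{i:h_i>32\sqrt n\}$ is nonempty, then $32\sqrt n\,|U|<4n^{3/2}$ by \eqref{eq:E}. So $|U|<n/8$.

\emph{The exchange.} Each side contains at least $\lfloor n/2\rfloor-n/4\ge n/5\ge k$ vertices with $\eta\sqrt n<h_i\le32\sqrt n$. Let $T$ consist of $k$ such vertices from each side. Then $\sigma^T$ is a bisection, and by Lemma~\ref{lem:dict}(a) and \eqref{eq:E},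
\[
H(\sigma)-H(\sigma^T)\le2\cdot2k\cdot32\sqrt n+4\cdot2\cdot2k\sqrt n=144k\sqrt n\le144\kappa n^{3/2}.
\]
By Lemma~\ref{lem:dict}(b) the size of $\sigma^T$ is at most $e_{\min}+36\kappa n^{3/2}=e_{\min}+\delta n^{3/2}$.

\emph{Counting unfriendly vertices.} For $i\in T$, the term $W^\sigma_{ij}$ changes sign under the flip exactly when $j\notin T$, so $h_i(\sigma^T)=-h_i+2y_i$ with $y_i=\sum_{j\in T}W^\sigma_{ij}$. Let $T'=\{i\in T:2y_i\ge\eta\sqrt n\}$. By the definition of $\mathcal E$, the monotonicity of $mL_m$, and \eqref{eq:kappa},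
\[
\eta\sqrt n\,|T'|\le2W^\sigma[\mathbf 1_{T'},\mathbf 1_T]\le2\Gamma_{2k}=16k\sqrt{2kL_{2k}}\le16k\sqrt{2\kappa n\log(e/2\kappa)}\le\eta\sqrt n\,k .
\]
So $|T'|\le k$. Each $i\in T\setminus T'$ has $h_i(\sigma^T)<-\eta\sqrt n+\eta\sqrt n=0$ and is unfriendly in $\sigma^T$ by Lemma~\ref{lem:dict}(c). There are at least $k\ge\kappa n/2$ such vertices, and $c=\frac1{72}$ works.
\end{proof}

\section{Other densities}\label{sec:p}

Let $npq\to\infty$ and $p_*=\min(p,q)$. Then $p_*\ge pq$, so $p_*n\to\infty$. The entries of $W$ take the values $\sqrt{q/p}$ and $-\sqrt{p/q}$, so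
\begin{equation}\label{eq:entries}
W_{ij}^2\le\frac{1-p_*}{p_*}\le\frac1{p_*}\le\frac1{pq}.
\end{equation}
Three things change. The entries may be large, so Hoeffding's inequality is replaced by Bernstein's; we bound only $\|W\|$, which is enough for sets of linear size. Switching is no longer a symmetry. And the rows of $W_S$ need not be long: for small $p$, a vertex with few neighbors in $S$ has a short row.

\begin{lemma}\label{lem:normp}
Whp $\|W\|\le8n^{3/2}$.
\end{lemma}

\begin{proof}
Bernstein's inequality states that if $X_k$ are independent with mean $0$, $|X_k|\le b$ and $\sum_k\mathbb EX_k^2\le V$, then $\mathbb P(\sum_kX_k>t)\le\exp\big(-\frac{t^2/2}{V+bt/3}\big)$ for $t>0$. For fixed $x,y\in\{\pm1\}^n$ apply it to $W[x,y]=\sum_{i<j}W_{ij}(x_iy_j+x_jy_i)$ with $V=2n^2$, $b=2/\sqrt{pq}$ and $t=8n^{3/2}$. Then $bt/3=\frac{16}3n^2/\sqrt{npq}\le n^2$ once $npq\ge30$, and the probability is at most $\exp\big(-32n^3/(3n^2)\big)\le e^{-10n}$. A union bound over the $4^n$ pairs $(x,y)$ finishes the proof.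
\end{proof}

The balance gap is a difference of two maxima. We show that the expectation of each, to leading order, depends on the entries only through their means and variances. The method is Lindeberg's: replace the entries one at a time and control each step by a Taylor expansion. A maximum is not smooth, so we first replace it by a smooth approximation.

\begin{lemma}\label{lem:gapp}
$\mathbb ED(W)=o(n^{3/2})$.
\end{lemma}

\begin{proof}
Let $Y$ be independent of $W$ with independent uniform signs as entries. Since $|H_Y|\le\binom n2$, always $D(Y)\le n^2$, and Lemmas~\ref{lem:norm} and~\ref{lem:gap} give $\mathbb ED(Y)\le12n+n^2\cdot n^{-0.6}=o(n^{3/2})$. So it suffices to show, for $\Sigma=\{\pm1\}^n$ and for $\Sigma=\mathrm{Bis}$, that $\mathbb E\max_\Sigma H_W-\mathbb E\max_\Sigma H_Y=o(n^{3/2})$.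

For $\beta>0$ and a matrix $w$ let $F(w)=\beta^{-1}\log\sum_{\sigma\in\Sigma}e^{\beta H_w(\sigma)}$. The sum lies between its largest term and $2^n$ times it, so
\begin{equation}\label{eq:soft}
0\le F(w)-\max_\Sigma H_w\le\beta^{-1}n\log2 .
\end{equation}
Fix a pair $ij$ and all entries but $w_{ij}=w_{ji}=t$. Let $Z(t)$ be the sum, so that $f(t)=\beta^{-1}\log Z(t)$ is $F$ as a function of $t$. Each derivative in $t$ multiplies the term of $\sigma$ by $\beta\sigma_i\sigma_j=\pm\beta$. Hence $f'=Z'/(\beta Z)\in[-1,1]$ and $Z''=\beta^2Z$, which gives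
\[
f''=\frac1\beta\Big(\frac{Z''}Z-\frac{(Z')^2}{Z^2}\Big)=\beta\big(1-(f')^2\big),\qquad f'''=-2\beta^2f'\big(1-(f')^2\big).
\]
As $|2z(1-z^2)|\le4/(3\sqrt3)<1$ on $[-1,1]$, we have $|f'''|\le\beta^2$ and
\[
\big|f(t)-f(0)-f'(0)t-\tfrac12f''(0)t^2\big|\le\tfrac16\beta^2|t|^3 .
\]
Order the pairs and pass from $Y$ to $W$ by replacing one entry at a time. At the step for the pair $ij$, condition on all other entries, which are independent of $W_{ij}$ and $Y_{ij}$. Both variables have mean $0$ and variance $1$, so the Taylor polynomials have equal expectations, and $\mathbb EF$ changes by at most $\frac16\beta^2\big(\mathbb E|W_{ij}|^3+\mathbb E|Y_{ij}|^3\big)$. By \eqref{eq:entries}, $\mathbb E|W_{ij}|^3\le\mathbb EW_{ij}^2/\sqrt{pq}=1/\sqrt{pq}$, and $\mathbb E|Y_{ij}|^3=1\le1/\sqrt{pq}$. There are at most $n^2/2$ steps, so with \eqref{eq:soft},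
\[
\Big|\mathbb E\max_\Sigma H_W-\mathbb E\max_\Sigma H_Y\Big|\le\frac{n\log2}\beta+\frac{n^2\beta^2}{6\sqrt{pq}} .
\]
For $\beta=n^{-1/2}(npq)^{1/6}$ both terms are $O\big(n^{3/2}(npq)^{-1/6}\big)=o(n^{3/2})$.
\end{proof}

Short rows are excluded by the norm bound itself: many short rows would mean a large deficit of pairs of the rarer type.

\begin{lemma}\label{lem:rows}
Suppose that $\|W\|\le8n^{3/2}$, $\varepsilon>0$ and $\sqrt{p_*n}>64/\varepsilon^2$. Let $S\subset[n]$ have $m\ge\max(\varepsilon n,2)$ elements. Then at least $m/2$ vertices $i\in S$ have $\sum_{j\in S}W_{ij}^2\ge m/8$.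
\end{lemma}

\begin{proof}
Call a pair \emph{heavy} if it is an edge, in case $p\le\frac12$, or a non-edge, in case $p>\frac12$. Then $\mathbf 1[ij\text{ heavy}]-p_*=\pm\sqrt{pq}\,W_{ij}$ with the same sign for all pairs, and a heavy pair has $W_{ij}^2=(1-p_*)/p_*\ge1/(2p_*)$. Suppose that the set $U$ of $i\in S$ with $\sum_{j\in S}W_{ij}^2<m/8$ has more than $m/2$ elements. Each $i\in U$ forms fewer than $p_*m/4$ heavy pairs with vertices of $S$. Since $m-1\ge m/2$,
\[
\sum_{i\in U}\sum_{j\in S\setminus\{i\}}\big(\mathbf 1[ij\text{ heavy}]-p_*\big)<|U|\Big(\frac{p_*m}4-p_*(m-1)\Big)\le-\frac{p_*m}4|U|\le-\frac{p_*\varepsilon^2n^2}8 .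
\]
The left side is $\pm\sqrt{pq}\,W[\mathbf 1_U,\mathbf 1_S]$, of absolute value at most $8\sqrt{p_*}\,n^{3/2}$. Comparing the two gives $\sqrt{p_*n}\le64/\varepsilon^2$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:p}]
The first statement is the case $\theta_n=0$ of the second. Let $\Gamma=8n^{3/2}$ and $c_\varepsilon=\varepsilon^6/(272^4\cdot8^3)$. By Lemma~\ref{lem:normp}, Lemma~\ref{lem:gapp} and Markov's inequality, whp $\|W\|\le\Gamma$ and $D\le c_\varepsilon n^{3/2}$. Assume this and let $n$ be large. Let $\sigma$ be a bisection as in the theorem, let $S$ be its set of unfriendly vertices, and suppose $m=|S|\ge\varepsilon n$.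

Apply Corollary~\ref{cor:flip} to $M=W^\sigma_S$ with $a^2=1/p_*$, which is allowed by \eqref{eq:entries}. Lemma~\ref{lem:rows} supplies the long rows, as $M_{ij}^2=W_{ij}^2$. Moreover $\rho=m^3/(272\,\Gamma)^2\ge\varepsilon^3/2176^2$, so $\rho m\ge\varepsilon^4n/2176^2\ge16/p_*$ because $p_*n\to\infty$. We obtain $T\subset S$ with $W^\sigma(T)\ge(\varepsilon n)^6/(272^4\,\Gamma^3)=c_\varepsilon n^{3/2}$. By Lemma~\ref{lem:dict}(c), $h_i(\sigma)\le1/\sqrt{pq}$ on $S$, so by Lemma~\ref{lem:dict}(a)
\[
H(\sigma^T)-H(\sigma)\ge4c_\varepsilon n^{3/2}-\frac{2n}{\sqrt{pq}}=\Big(4c_\varepsilon-\frac2{\sqrt{npq}}\Big)n^{3/2}\ge3c_\varepsilon n^{3/2}.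
\]
The ceiling \eqref{eq:ceiling} is at most $(c_\varepsilon+2\theta_n)n^{3/2}\le2c_\varepsilon n^{3/2}$, a contradiction. So $m<\varepsilon n$.
\end{proof}

The condition $npq\to\infty$ entered through Lemmas~\ref{lem:normp}, \ref{lem:gapp} and~\ref{lem:rows}, through the condition $\rho m\ge16a^2$, and through the linear term in the last display, which for $p>\frac12$ may have the wrong sign.

\begin{proof}[Proof of Corollary~\ref{cor:max}]
The complement $\overline G$ of $G(n,p)$ is distributed as $G(n,q)$, and the hypothesis is symmetric in $p$ and $q$. The sizes of a bisection in $G$ and in $\overline G$ add up to $\lfloor n^2/4\rfloor$, so a bisection of largest size in $G$ is a min-bisection of $\overline G$. By Theorem~\ref{thm:p}, whp all but $o(n)$ vertices are friendly in $\overline G$. In the notation of the proof of Lemma~\ref{lem:dict}(c), with degrees taken in $G$, friendliness in $\overline G$ means $a-1-d\ge a'-d'$, so $d-d'\le a-1-a'\le0$.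
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:dense}]
In any bisection, a vertex adjacent to all others has $\frac n2-1$ neighbors on its own side and $\frac n2$ on the other, so it is unfriendly. (For odd $n$ such a vertex is friendly on the larger side, which is why $n$ is taken even.) Let $N$ be the number of these vertices. Since $q\le c/n$, we have $\mathbb EN=n(1-q)^{n-1}\ge n(1-c/n)^{n-1}=(e^{-c}+o(1))n$. Two given vertices meet $2n-3$ pairs, so the covariance of their indicators is $(1-q)^{2n-3}-(1-q)^{2n-2}=(1-q)^{2n-3}q\le c/n$, and $\operatorname{Var}N\le n+cn$. By Chebyshev's inequality, for large $n$,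
\[
\mathbb P\big(N<\tfrac12e^{-c}n\big)\le\mathbb P\big(|N-\mathbb EN|>\tfrac14e^{-c}n\big)\le\frac{16(1+c)e^{2c}}n\to0 .
\]
\end{proof}

\begin{thebibliography}{1}
\bibitem{source} \emph{Friendly Bisections of Random Graphs}, \texttt{https://github.com/scmscomb/scmscomb.github.io}.
\end{thebibliography}
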